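# Subtype entailment over $\{\perp,f,\top\}$ and borders of words

## 1. The same constraint with a binary and with a unary $f$

We look at trees whose nodes carry labels $\perp$, $f$ or $\top$. A node labelled $f$ has exactly $n$ children, numbered $1,\dots,n$, and nodes labelled $\perp$ or $\top$ are leaves. Trees may be infinite. To compare $t$ with $t'$, order the labels by $\perp<f<\top$, and walk down both trees simultaneously as long as both carry $f$. Then $t\le t'$ means that at every node reached, the label of $t$ is at most the label of $t'$. So $\perp$ is below every tree and $\top$ is above every tree.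

Take $n=2$ and the constraint
$$f(x,x)\le y,\qquad x\le f(v,v),\qquad v\le f(v,v). \tag{1}$$
Must every solution satisfy $x\le y$?

The root of $v$ is not $\top$, because $v$ lies below a tree with root $f$. If $v=f(v_1,v_2)$, then $v_1,v_2\le v$. If moreover $v_i$ has root $f$, its children lie below the corresponding children of $v$, hence below $v$. Going on like this, every subtree of $v$ is $\le v$, so $v$ contains no $\top$. A tree below a tree without $\top$ contains no $\top$ either: on the way to a node labelled $\top$ the upper tree would have to carry $f$ all along, and then $\top$. Hence $f(v,v)$ contains no $\top$, and so $x$ contains no $\top$.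

So if $x\not\le y$, the comparison fails at a path $\pi$ where $x$ carries $f$ and $y$ carries $\perp$, with $f$ at all proper prefixes of $\pi$ in both trees. Now try paths.

* $\pi=\varepsilon$ is impossible, since $f(x,x)\le y$ forbids the root $\perp$ for $y$.
* Otherwise $y=f(y_1,y_2)$ with $x\le y_1$ and $x\le y_2$. If $\pi=1^m$ with $m\ge1$, then $y_1$ carries $\perp$ at $1^{m-1}$. Since $x\le y_1$, and both carry $f$ at all proper prefixes of $1^{m-1}$, also $x$ carries $\perp$ at $1^{m-1}$. But $x$ carries $f$ there. So $1^m$ is impossible, and likewise $2^m$.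
* $\pi=12$: now $y_1$ carries $\perp$ at $2$, so $x$ carries $\perp$ at $2$. This does not collide with an $f$ at $12$. Indeed, let $c=f(\perp,\perp)$ and put
$$x=f(f(\perp,c),\perp),\quad y=f(f(\top,\perp),\top),\quad v=f(c,c).$$
Then $x\le f(\top,\perp)$ and $x\le\top$, so $f(x,x)\le y$. Also $f(\perp,c)\le v$, so $x\le f(v,v)$, and $c\le v$, so $v\le f(v,v)$. At $12$ the labels are $f$ in $x$ and $\perp$ in $y$. So $x\not\le y$.

With a unary $f$ the same constraint reads $f(x)\le y$, $x\le f(v)$, $v\le f(v)$. As before, $x$ contains no $\top$, so $x$ is $f^k(\perp)$ or the infinite tree $f(f(\cdots))$. In both cases $x\le f(x)\le y$, so here $x\le y$ is entailed.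

The difference is one of words. A failing path $\pi$ must escape the period imposed by $f(x,x)\le y$, and over one letter no word can do this. The question is whether such escapes can be detected algorithmically in general.

**Definition (trees and order).** Fix $n\ge1$ and $\Sigma=\{\perp,f,\top\}$, where $\perp,\top$ are constants and $f$ has arity $n$. Write $[n]=\{1,\dots,n\}$. A *tree* is a prefix-closed domain in $[n]^*$ with a labelling into $\Sigma$ that respects arities. It is *regular* if it has finitely many distinct subtrees. (The tree $F=f(F,\dots,F)$ is infinite and regular.) The order $\le$ is the greatest relation such that $t\le t'$ implies $t=\perp$, or $t'=\top$, or $t=f(t_1,\dots,t_n)$, $t'=f(t'_1,\dots,t'_n)$ with $t_i\le t_i'$ for all $i$.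

This agrees with the comparison of labels described above. If $t\le t'$, then the subtrees at any path with only $f$ before it in both trees are again related, so their root labels are related. Conversely, the relation "labels compare along all common $f$-paths" satisfies the three clauses. On finite trees $\le$ is also the least relation with these clauses, by induction on the height of $t$.

**Definition (constraints, entailment).** A *subtype constraint* $\varphi$ is a finite conjunction of inequalities $t\le t'$ between terms over $\Sigma$ and variables. A *solution* assigns trees to the variables so that all conjuncts hold. *Non-structural subtype entailment* (NSSE) is the problem: given $\varphi$ and variables $x,y$, decide whether $\varphi\models x\le y$, that is, whether every solution satisfies $x\le y$. There are three variants, with variables ranging over finite, over regular, or over possibly infinite trees.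

The problem is posed in "Subtype Satisfiability and Entailment", which states that the question remains open for $n\ge2$. We prove the following.

**Theorem A.** For every $n\ge1$, NSSE over $\{\perp,f,\top\}$ is decidable over finite, over regular and over possibly infinite trees. The regular and infinite variants coincide. Over finite trees, $\varphi\models_{fin}x\le y$ iff $\varphi$ has no finite solution or $\varphi\models x\le y$ over infinite trees.

**Theorem B.** Let $v$ be the number of variables of the flattened constraint (Section 2). Non-entailment can be decided nondeterministically by guessing a word of length $2^{2^{O(v)}}$ and checking it in time polynomial in that length, $2^v$ and the input size. So NSSE is in co-N2EXPTIME, for all $n\ge1$ and all three kinds of trees.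

*Notation.* For a word $\pi$, $\pi_i$ is its prefix of length $i$ and $\pi(i)$ its $i$-th letter. $t|_\pi$ is the subtree of $t$ at $\pi$, and $\mu^\omega$ is the infinite word $\mu\mu\mu\cdots$.

## 2. Flat constraints, separating spines, duality

**Order facts.** The order is reflexive, since the identity satisfies the clauses. It is antisymmetric, since $t\le t'\le t$ forces equal labels all along. It is transitive: let $t\le s\le t'$. If $s=\perp$ then $t=\perp$; if $s=\top$ then $t'=\top$. Otherwise $t=\perp$, or $t'=\top$, or all three have root $f$ and $t_i\le s_i\le t'_i$. So the composition of $\le$ with itself satisfies the clauses, hence is contained in $\le$.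

**Flattening.** The purpose is to have only five shapes of conjuncts. Introduce a variable $z_t$ for each subterm $t$ of $\varphi$, with $z_t=t$ if $t$ is a variable. Replace $t\le t'$ by $z_t\le z_{t'}$. For $t=f(t_1,\dots,t_n)$ add $z_t\le f(z_{t_1},\dots,z_{t_n})$ and $f(z_{t_1},\dots,z_{t_n})\le z_t$. Add $z_\perp\le\perp$ and $\top\le z_\top$. By antisymmetry the new conjuncts force $z_t$ to be the value of $t$. So each solution extends uniquely, and finiteness and regularity are preserved. Hence we assume that $\varphi$ is *flat*: all conjuncts have the form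
$$z\le z',\quad z\le f(w_1,\dots,w_n),\quad f(w_1,\dots,w_n)\le z,\quad z\le\perp,\quad \top\le z$$
with variables $z,z',w_i$. If $x$ or $y$ does not occur, we add $x\le x$ or $y\le y$.

**Spines.** We want to express "$x\not\le y$ because of the path $\pi$" by inequalities. Put
$$L_\varepsilon=f(\perp,\dots,\perp),\quad L_{a\pi}=f(\perp,\dots,L_\pi,\dots,\perp),\qquad U_\varepsilon=\perp,\quad U_{a\pi}=f(\top,\dots,U_\pi,\dots,\top),$$
with $L_\pi$ and $U_\pi$ at place $a$. Let $L'_\pi,U'_\pi$ satisfy the same recursions (with $\perp$, respectively $\top$, off the path) but start with $L'_\varepsilon=\top$ and $U'_\varepsilon=f(\top,\dots,\top)$. All these trees are finite. For $n=2$, $L_{12}=f(f(\perp,f(\perp,\perp)),\perp)$ and $U_{12}=f(f(\top,\perp),\top)$ are the values of $x$ and $y$ in Section 1.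

**Lemma 1.** $t\not\le t'$ iff for some $\pi$: ($L_\pi\le t$ and $t'\le U_\pi$) or ($L'_\pi\le t$ and $t'\le U'_\pi$).

*Proof.* ($\Leftarrow$) By induction on $|\pi|$, $L_\pi\not\le U_\pi$ and $L'_\pi\not\le U'_\pi$. If $t\le t'$ held, transitivity would give $L_\pi\le U_\pi$ or $L'_\pi\le U'_\pi$. ($\Rightarrow$) There is $\pi$, with all proper prefixes labelled $f$ in both trees, whose labels in $(t,t')$ are $(f,\perp)$, $(\top,\perp)$ or $(\top,f)$. In the first two cases $L_\pi\le t$ and $t'\le U_\pi$. In the last case $L'_\pi\le t$ and $t'\le U'_\pi$. $\square$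

**Duality.** We remove the second alternative. Swapping $\perp$ and $\top$ in trees reverses $\le$, maps $L'_\pi$ to $U_\pi$ and $U'_\pi$ to $L_\pi$. Let $\varphi^d$ arise from $\varphi$ by swapping $\perp,\top$ and reversing every inequality. It is flat, and its solutions are the swapped solutions of $\varphi$. So $\varphi\wedge L'_\pi\le x\wedge y\le U'_\pi$ is satisfiable iff $\varphi^d\wedge L_\pi\le y\wedge x\le U_\pi$ is. Consider the problem:

> $(\ast)$ Given flat $\varphi$ and variables $x,y$: is there a word $\pi$ such that $\varphi\wedge L_\pi\le x\wedge y\le U_\pi$ is satisfiable?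

By Lemma 1, for each of the three kinds of trees, $\varphi\not\models x\le y$ iff $(\ast)$ holds for $(\varphi,x,y)$ or for $(\varphi^d,y,x)$. A word $\pi$ as in $(\ast)$ is called a *witness*.

## 3. Satisfiability: closure, clashes, tight cycles

Let $\psi$ be flat over a finite variable set $W$.

**Definition (closure).** $\sqsubseteq$ is the least reflexive transitive relation on $W$ such that

* (R1) if $z\le z'$ is in $\psi$, then $z\sqsubseteq z'$;
* (R2) if $f(v_1,\dots,v_n)\le s$ and $s'\le f(w_1,\dots,w_n)$ are in $\psi$ and $s\sqsubseteq s'$, then $v_i\sqsubseteq w_i$ for all $i$.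

**Definition (bounds, clash, tight graph).** A variable $s$ is *$f$-lower* if some $f(\dots)\le s$ is in $\psi$, *$\top$-lower* if $\top\le s$ is in $\psi$, *$f$-upper* if some $s\le f(\dots)$ is in $\psi$, and *$\perp$-upper* if $s\le\perp$ is in $\psi$. A *clash* is a pair $s\sqsubseteq s'$ with ($s$ $f$-lower, $s'$ $\perp$-upper), ($s$ $\top$-lower, $s'$ $f$-upper) or ($s$ $\top$-lower, $s'$ $\perp$-upper). The *tight graph* has as nodes the pairs $(s,s')$ with $s\sqsubseteq s'$. It has an edge $(s,s')\to(t,t')$ whenever $f(v_1,\dots,v_n)\le s$ and $s'\le f(w_1,\dots,w_n)$ are in $\psi$ and $t\sqsubseteq v_a$, $w_a\sqsubseteq t'$ for some $a$.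

In (1), $y$ is $f$-lower, $x$ and $v$ are $f$-upper, $\sqsubseteq$ is the identity, and there is no clash and no tight edge. For $f(z,\dots,z)\le z$, $z\le f(z,\dots,z)$ there is no clash, but $(z,z)\to(z,z)$ is a tight cycle. The only solution is $F=f(F,\dots,F)$.

**Lemma 2.** (i) $\psi$ has an infinite-tree solution iff it has a regular one iff it has no clash. (ii) $\psi$ has a finite-tree solution iff it has no clash and its tight graph is acyclic.

*Proof.*

**Step 1: clashes exclude solutions.** Every solution $\theta$ satisfies $\theta(s)\le\theta(s')$ for $s\sqsubseteq s'$, since (R1), (R2) and transitivity are sound for $\le$. For (R2): $f(\theta(v_1),\dots)\le f(\theta(w_1),\dots)$ gives $\theta(v_i)\le\theta(w_i)$. A clash would give $f(\dots)\le\perp$, $\top\le f(\dots)$ or $\top\le\perp$.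

**Step 2: tight cycles exclude finite solutions.** Go around a tight cycle through $(s,s')$ forever, and let $a_1a_2\cdots$ be the letters used and $(s_i,s_i')$ the node after $i$ steps. Let $\theta$ be a solution and $\rho=a_1\cdots a_i$. We claim that all proper prefixes of $\rho$ are labelled $f$ in $\theta(s)$ and $\theta(s')$, and
$$\theta(s_i)\le\theta(s)|_\rho\le\theta(s')|_\rho\le\theta(s'_i).$$
This holds for $i=0$. Given it for $i$: $s_i$ is $f$-lower, so $\theta(s)|_\rho$ has label at least $f$; $s'_i$ is $f$-upper, so $\theta(s')|_\rho$ has label at most $f$. Hence both carry $f$ at $\rho$, and going to child $a=a_{i+1}$ gives $\theta(s_{i+1})\le\theta(v_a)\le\theta(s)|_{\rho a}\le\theta(s')|_{\rho a}\le\theta(w_a)\le\theta(s'_{i+1})$. So $\theta(s)$ has an infinite $f$-path.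

From now on assume that there is no clash.

**Step 3: collect the bounds that reach a path.** For $z\in W$ define
$$B_z(\varepsilon)=\{v:v\sqsubseteq z\},\quad B_z(\rho a)=\{v:\exists s\in B_z(\rho),\ f(v_1,\dots,v_n)\le s\text{ in }\psi,\ v\sqsubseteq v_a\},$$
$$A_z(\varepsilon)=\{w:z\sqsubseteq w\},\quad A_z(\rho a)=\{w:\exists s\in A_z(\rho),\ s\le f(w_1,\dots,w_n)\text{ in }\psi,\ w_a\sqsubseteq w\}.$$
Then
$$b\sqsubseteq a\quad\text{for all }b\in B_z(\rho),\ a\in A_z(\rho). \tag{2}$$
For $\rho=\varepsilon$ this is transitivity. For a longer path, apply (R2) to the elements $s\in B_z(\rho)$ and $s'\in A_z(\rho)$ from the definition, which satisfy $s\sqsubseteq s'$ by induction.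

**Step 4: choose labels monotonically.** For sets $B,A\subseteq W$ let $\lambda(B,A)$ be

* $\top$ if $B$ contains a $\top$-lower element, or if $B$ contains an $f$-lower element and $A$ no $f$-upper one;
* $f$ if $B$ contains an $f$-lower but no $\top$-lower element and $A$ contains an $f$-upper one;
* $\perp$ otherwise, that is, if $B$ contains neither an $f$-lower nor a $\top$-lower element.

If $B\subseteq B'$ and $A\supseteq A'$, then $\lambda(B,A)\le\lambda(B',A')$: each of the two reasons for $\top$ passes from $(B,A)$ to $(B',A')$, and if $\lambda(B,A)=f$ then $B'$ has an $f$-lower element, so $\lambda(B',A')\ge f$.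

Let $\theta(z)$ be the tree with label $\lambda(B_z(\rho),A_z(\rho))$ at $\rho$, where $\rho$ is in the domain iff all its proper prefixes are labelled $f$. It is regular, because the pair at $\rho a$ depends only on the pair at $\rho$ and on $a$, and there are finitely many pairs.

**Step 5: $\theta$ solves $\psi$.** We check the five shapes.

* $v\le w$: then $B_v(\rho)\subseteq B_w(\rho)$ and $A_v(\rho)\supseteq A_w(\rho)$ for all $\rho$; use monotonicity.
* $\top\le z$: $z\in B_z(\varepsilon)$ is $\top$-lower, so the root label is $\top$.
* $z\le\perp$: since there is no clash, no element of $B_z(\varepsilon)$ is $f$- or $\top$-lower, so the root label is $\perp$.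
* $f(v_1,\dots,v_n)\le z$: $z\in B_z(\varepsilon)$ is $f$-lower, so the root of $\theta(z)$ is $\top$ (fine) or $f$. In the latter case $v_i\in B_z(i)$, so $B_{v_i}(\varepsilon)\subseteq B_z(i)$ and hence $B_{v_i}(\rho)\subseteq B_z(i\rho)$. By (2), $A_z(i)\subseteq A_{v_i}(\varepsilon)$, so $A_z(i\rho)\subseteq A_{v_i}(\rho)$. By monotonicity $\theta(v_i)\le\theta(z)|_i$.
* $z\le f(w_1,\dots,w_n)$: since there is no clash, $B_z(\varepsilon)$ has no $\top$-lower element, and $z\in A_z(\varepsilon)$ is $f$-upper. So the root of $\theta(z)$ is $\perp$ (fine) or $f$. In the latter case $w_i\in A_z(i)$, so $A_{w_i}(\rho)\subseteq A_z(i\rho)$, and by (2) $B_z(i)\subseteq B_{w_i}(\varepsilon)$, so $B_z(i\rho)\subseteq B_{w_i}(\rho)$. Hence $\theta(z)|_i\le\theta(w_i)$.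

This proves (i).

**Step 6: if some $\theta(z)$ is infinite, there is a tight cycle.** An infinite finitely branching tree has an infinite path, all labelled $f$. Let $\rho$ be a prefix of it of length $\ell$. Choose an $f$-lower $s_\ell\in B_z(\rho)$ and an $f$-upper $s'_\ell\in A_z(\rho)$. Tracing them back through the definitions gives $s_i\in B_z(\rho_i)$ and $s'_i\in A_z(\rho_i)$ for $i\le\ell$, with $s_i\sqsubseteq s_i'$ by (2) and with tight edges $(s_i,s'_i)\to(s_{i+1},s'_{i+1})$. So the finite tight graph has arbitrarily long paths, hence a cycle. With Steps 1 and 2 this proves (ii). $\square$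

## 4. Witnesses as words

Fix a flat $\varphi$ over $V$ with $x,y\in V$, $|V|=v$, and closure $\sqsubseteq$. If $\varphi$ has a clash, it has no solution and entails everything, so assume it has none. Let $V_\perp,V_\top,V_f$ be the sets of $\perp$-upper, $\top$-lower and $f$-lower variables of $\varphi$. Put
$$A(\alpha)=A_x(\alpha),\qquad B(\alpha)=B_y(\alpha)$$
with the definitions of Step 3 above, for $\psi=\varphi$. So $A(\cdot)$ is upward closed and $B(\cdot)$ downward closed under $\sqsubseteq$. Also $A(\alpha a)$ depends only on $A(\alpha)$ and $a$, and likewise for $B$. So $d(\alpha)=(A(\alpha),B(\alpha))$ is the state after $\alpha$ of a deterministic automaton with at most $4^v$ states.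

For (1) with $n=2$: $A(\varepsilon)=\{x\}$, $A(\alpha)=\{v\}$ for $\alpha\ne\varepsilon$; $B(\varepsilon)=\{y\}$, $B(1)=B(2)=\{x\}$, and $B(\alpha)=\emptyset$ for $|\alpha|\ge2$; $V_f=\{y\}$.

**A flat constraint for the witness property.** For $\pi$ of length $m$ let $\varphi_\pi$ be $\varphi$ with fresh variables $l_0,\dots,l_m,u_0,\dots,u_m,o,o'$ and the conjuncts

* $l_0\le x$; $f(o,\dots,l_{i+1},\dots,o)\le l_i$ with $l_{i+1}$ at place $\pi(i{+}1)$, for $i<m$; $f(o,\dots,o)\le l_m$;
* $y\le u_0$; $u_i\le f(o',\dots,u_{i+1},\dots,o')$ with $u_{i+1}$ at place $\pi(i{+}1)$, for $i<m$; $u_m\le\perp$.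

**Lemma 3.** For each kind of trees, $\varphi\wedge L_\pi\le x\wedge y\le U_\pi$ is satisfiable iff $\varphi_\pi$ is.

*Proof.* Let $\pi^{(i)}$ be $\pi$ without its first $i$ letters. ($\Rightarrow$) Put $l_i=L_{\pi^{(i)}}$, $u_i=U_{\pi^{(i)}}$, $o=\perp$, $o'=\top$. ($\Leftarrow$) In a solution of $\varphi_\pi$ we have $L_\varepsilon\le f(o,\dots,o)\le l_m$, and $L_{\pi^{(i+1)}}\le l_{i+1}$ gives $L_{\pi^{(i)}}\le f(o,\dots,l_{i+1},\dots,o)\le l_i$. So $L_\pi\le l_0\le x$. Likewise $u_m\le U_\varepsilon$, and $u_{i+1}\le U_{\pi^{(i+1)}}$ gives $u_i\le U_{\pi^{(i)}}$. So $y\le u_0\le U_\pi$. $\square$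

**Lemma 4.** Apart from pairs $(o,\cdot)$ and $(\cdot,o')$, the closure $\sqsubseteq_\pi$ of $\varphi_\pi$ consists of $\sqsubseteq$ on $V$, the identity, and

* ($\alpha$) $l_i\sqsubseteq_\pi z$ iff $z\in A(\pi_i)$, for $z\in V$;
* ($\beta$) $z\sqsubseteq_\pi u_j$ iff $z\in B(\pi_j)$, for $z\in V$;
* ($\gamma$) $l_i\sqsubseteq_\pi u_j$ iff for some $h\le\min(i,j)$ the suffixes of length $h$ of $\pi_i$ and $\pi_j$ agree and $A(\pi_{i-h})\cap B(\pi_{j-h})\ne\emptyset$.

*Proof.*

**Step 1: all listed pairs are derivable.** ($\alpha$): $l_0\sqsubseteq_\pi x\sqsubseteq_\pi z$ for $z\in A(\varepsilon)$. If $l_i\sqsubseteq_\pi s$, $s\le f(w_1,\dots,w_n)$ is in $\varphi$ and $a=\pi(i{+}1)$, then (R2) gives $l_{i+1}\sqsubseteq_\pi w_a$, hence $l_{i+1}\sqsubseteq_\pi w$ for $w_a\sqsubseteq w$. ($\beta$) is symmetric. ($\gamma$) by induction on $h$: for $h=0$ use $l_i\sqsubseteq_\pi z\sqsubseteq_\pi u_j$ with $z\in A(\pi_i)\cap B(\pi_j)$. And from $l_i\sqsubseteq_\pi u_j$ with $\pi(i{+}1)=\pi(j{+}1)$, (R2) gives $l_{i+1}\sqsubseteq_\pi u_{j+1}$.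

**Step 2: the listed pairs form a transitive relation.** Let $R$ be the set of the listed pairs together with all pairs $(o,\cdot)$ and $(\cdot,o')$. It is reflexive and contains the pairs from (R1). Let $(p,q),(q,r)\in R$. We may assume $p\ne o$, $r\ne o'$ and $p\ne q\ne r$. In $R$, below $l_i$ there are only $l_i$ and $o$; above $u_j$ only $u_j$ and $o'$; below $o$ only $o$; above $o'$ only $o'$. Hence $q\in V$, and $p\in V$ or $p=l_i$, and $r\in V$ or $r=u_j$. Then $(p,r)\in R$, because $\sqsubseteq$ is transitive, $A(\cdot)$ is upward closed, $B(\cdot)$ is downward closed, and ($\gamma$) with $h=0$ covers $(l_i,u_j)$.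

**Step 3: $R$ is closed under (R2).** The variables $o,o',u_j$ have no lower $f$-bounds, and $o,o',l_i$ have no upper ones. Pairs in $V$ are clear. A pair $(l_i,z')$ with $z'\le f(w_1,\dots,w_n)$ yields $(l_{i+1},w_a)$ with $a=\pi(i{+}1)$ if $i<m$, which is covered by ($\alpha$), and pairs $(o,\cdot)$. A pair $(z,u_j)$ is symmetric. A pair $(l_i,u_j)$ with $i,j<m$ yields $(l_{i+1},u_{j+1})$ if $\pi(i{+}1)=\pi(j{+}1)$, covered by ($\gamma$) with $h+1$; all other pairs it yields contain $o$ on the left or $o'$ on the right. The variable $l_m$ yields only pairs $(o,\cdot)$, and $u_m$ has no upper $f$-bound. So $\sqsubseteq_\pi$ is contained in $R$. $\square$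

**The clashes of $\varphi_\pi$.** The new $f$-lower variables are the $l_i$, the new $f$-upper ones are the $u_j$ with $j<m$, and the only new $\perp$-upper one is $u_m$. Since $\varphi$ has no clash, $o$ has no lower bound and $o'$ no upper bound, the clashes are exactly:

* (C1) $A(\pi_i)\cap V_\perp\ne\emptyset$ for some $i\le m$;
* (C2) $B(\pi_j)\cap V_\top\ne\emptyset$ for some $j\le m$;
* (C3) $B(\pi)\cap V_f\ne\emptyset$;
* (C4) $l_i\sqsubseteq_\pi u_m$ for some $i\le m$.

**Finite trees reduce to infinite trees.** Consider the tight graph of $\varphi_\pi$. Below $l_{i+1}$ there are only $l_{i+1}$ and $o$. So after a node with first component $l_i$ the first component is $l_{i+1}$ or $o$ (only $o$ if $i=m$). Similarly, after a second component $u_j$ comes $u_{j+1}$ or $o'$. Nodes with first component among $o,o',u_0,\dots,u_m$, or with second component among $o,o',l_0,\dots,l_m,u_m$, have no outgoing edge. Since indices only increase, a cycle contains no $l_i$ and no $u_j$. So it lies in $V\times V$ and is a tight cycle of $\varphi$. Hence, if $\varphi$ has a finite solution, then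 by Lemma 2 $\varphi_\pi$ has a finite solution iff it has no clash iff it has an infinite-tree solution. So $(\ast)$ has the same answer over finite and over infinite trees. The same holds for $\varphi^d$, which has a finite solution iff $\varphi$ has one. If $\varphi$ has no finite solution, it entails everything over finite trees. By Lemma 2(i) applied to $\varphi_\pi$, $(\ast)$ also has the same answer over regular and over infinite trees. With Lemma 1 this proves the last two sentences of Theorem A. *From here on we treat $(\ast)$ over infinite trees.*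

**Definition (good, exit word, linked).** A word $\alpha$ is *good* if $A(\alpha)\cap V_\perp=B(\alpha)\cap V_\top=A(\alpha)\cap B(\alpha)=\emptyset$. Let $S=\{\pi:B(\pi)\cap V_f\ne\emptyset\}$. If $B(\rho a)\ne\emptyset$ then $\rho\in S$, so $S$ is prefix-closed. An *exit word* is a word $\beta\notin S$ all of whose proper prefixes are in $S$. A factorization $\beta=\alpha\mu\nu$ with $\mu\ne\varepsilon$ is *linked* if $A(\alpha)\cap B(\alpha\mu)\ne\emptyset$.

**Proposition 5.** $\varphi_\pi$ is satisfiable iff

> (E) $\pi=\beta\gamma$ with $\beta$ an exit word, all prefixes of $\pi$ are good, and there is no linked factorization $\beta=\alpha\mu\nu$ such that $\nu\gamma$ is a prefix of $\mu\nu\gamma$.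

*Proof.* For $i=m$ the suffix condition in ($\gamma$) is void, so (C4) with $i=m$ says that some prefix of $\pi$ has $A\cap B\ne\emptyset$. So (C1), (C2), and (C4) with $i=m$ are all absent iff all prefixes of $\pi$ are good. (C3) is absent iff $\pi\notin S$. In that case let $\beta$ be the shortest prefix of $\pi$ outside $S$, an exit word, and $\pi=\beta\gamma$. Since $\beta\notin S$, $B$ is empty at all longer prefixes of $\pi$. So a prefix $\beta'$ of $\pi$ with $B(\beta')\ne\emptyset$ is a prefix of $\beta$. Now consider (C4) with $i<m$, and put $\alpha=\pi_{i-h}$, $\pi_{m-h}=\alpha\mu$, so $|\mu|=m-i\ge1$. Since $B(\alpha\mu)\ne\emptyset$, we have $\beta=\alpha\mu\nu$ for some $\nu$, and $h=|\nu\gamma|$. The word $\pi_i$ is $\alpha$ followed by the first $h$ letters of $\mu\nu\gamma$, so the suffix condition says that $\nu\gamma$ is a prefix of $\mu\nu\gamma$. Conversely, each such linked factorization gives an instance of (C4). $\square$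

**Periodicity in another form.** For any word $\kappa$ and $\mu\ne\varepsilon$: $\kappa$ is a prefix of $\mu\kappa$ iff $\kappa$ is a prefix of $\mu^\omega$. If $\kappa$ is a prefix of $\mu\kappa$, it is a prefix of $\mu^k\kappa$ for all $k$, hence of $\mu^\omega$. If $\kappa$ is a prefix of $\mu^\omega$, so is the longer word $\mu\kappa$, hence $\kappa$ is a prefix of $\mu\kappa$. So in (E) the last condition reads "$\nu\gamma$ is a prefix of $\mu^\omega$".

For (1) with $n=2$, all words are good and $S=\{\varepsilon\}$, so the exit words are $1$ and $2$. The only linked factorization of $\beta=1$ is $\alpha=\nu=\varepsilon$, $\mu=1$, because $A(\varepsilon)\cap B(1)=\{x\}$. So $1\gamma$ is a witness iff $\gamma$ is not a prefix of $1^\omega$, and similarly for $2$. The witnesses are the words that use both letters, as found by hand.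

## 5. A constraint whose witness set is not regular

How far do standard tools reach? NSSE can be expressed in the positive $\forall\exists^*$ fragment of the theory of word equations with regular constraints over $\{1,\dots,n\}$. But the positive $\forall\exists^3$ fragment of a single word equation is undecidable over a finite alphabet with at least two letters. So this translation alone does not decide the case $n\ge2$.

Proposition 5 suggests something more direct: being an exit word with good prefixes is a regular condition on $d$, so one could try to show that the set of all witnesses is regular, or at least to pump a long witness at two positions with equal states. Both fail. Let $n=2$ and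
$$\begin{gathered}f(y,x)\le y,\quad f(t,r)\le x,\quad f(t,r)\le t,\quad x\le f(x',p),\\ x'\le f(x',p),\quad p\le f(p,q),\quad q\le f(b,b),\quad b\le\perp.\end{gathered}\tag{3}$$

*Closure.* From $f(t,r)\le x\le f(x',p)$, (R2) gives $t\sqsubseteq x'$ and $r\sqsubseteq p$. From $f(t,r)\le t\sqsubseteq x'\le f(x',p)$ it gives the same pairs again. As $r$ is not $f$-lower, nothing else arises. So $\sqsubseteq$ is the identity plus these two pairs. There is no clash: there are no $\top$-lower variables, and below the only $\perp$-upper variable $b$ there is only $b$, which has no lower bound. (The tight graph has the cycle $(t,x')\to(t,x')$, so (3) has no finite solution.)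

*States.* For all $i\ge0$, with $j\ge1$ in the fourth column:

| | $\varepsilon$ | $1^{i+1}$ | $1^i2$ | $1^i21^j$ | $1^i21^{j}2$ and $1^i22$ |
|---|---|---|---|---|---|
| $A$ | $\{x\}$ | $\{x'\}$ | $\{p\}$ | $\{p\}$ | $\{q\}$ |
| $B$ | $\{y\}$ | $\{y\}$ | $\{x\}$ | $\{t\}$ | $\{r\}$ |

Here $V_f=\{y,x,t\}$, so the exit words are the words $\beta=1^i21^j2$ with $i,j\ge0$, and all their prefixes are good. After $\beta$ each letter leads $A$ to $\{b\}$, and $b\in V_\perp$, so $\gamma=\varepsilon$. The $A$-sets and $B$-sets in the table meet only in $x$, so a factorization is linked iff $\alpha=\varepsilon$ and $\mu=1^i2$. Then $\nu=1^j2$, and $1^j2$ is a prefix of $1^i21^j2$ iff $i=j$. So the witness set is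
$$\{1^i21^j2: i\ne j\}.$$
It is not regular: otherwise $\{1^i21^i2:i\ge0\}$, its complement in $1^*21^*2$, would be regular, but the words $1^i$, $i\ge0$, are pairwise distinguished by the continuations $21^i2$.

*Two checks by hand.* For $\pi=22$: $y\le U_{22}=f(\top,f(\top,\perp))$ and $f(y,x)\le y$ give $x\le f(\top,\perp)$, which contradicts $L_{22}\le x$. For $\pi=212$ a solution is $x=f(t,L_{12})$, $y=U_{212}$, $t=f(t,\perp)$, $r=b=\perp$, $q=f(\perp,\perp)$, $p=f(p,q)$, $x'=f(x',p)$. Indeed $U_{212}=f(\top,f(f(\top,\perp),\top))$, so $f(y,x)\le y$ amounts to $y\le\top$, $t\le f(\top,\perp)$ and $L_{12}\le\top$. Further $t\le x'$ and $L_{12}=f(f(\perp,q),\perp)\le p$, because $f(\perp,q)\le p$ and $\perp\le q$. The other conjuncts are immediate, and $L_{212}\le x$.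

*Where pumping stops.* Take $1^i21^j2$ with $1\le i<j$. The state after $1^i21^s$ is $(\{p\},\{t\})$ for all $1\le s\le j$. Deleting $j-i$ letters of the second block respects all states but gives $1^i21^i2$, which is not a witness: the deletion has created a new coincidence between a suffix and an earlier factor. So equal states do not justify a deletion. We need deletions that also control all coincidences "$\nu\gamma$ is a prefix of $\mu\nu\gamma$". The plan is as follows. First confine the difficulty to finitely many tails $\gamma$ (Section 6). Then, for fixed $\gamma$, delete a factor *together with all its copies*, so that the coincidences of the short word are exactly the images of those of the long word (Sections 7 to 10).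

## 6. The tail after the exit word: antichains, rays, maximal words

Let $\beta$ be an exit word all of whose prefixes are good, and $Q=A(\beta)$. We describe the possible tails $\gamma$. Since $B(\beta\gamma')=\emptyset$ for $\gamma'\ne\varepsilon$, all prefixes of $\beta\gamma$ are good iff $\gamma\in N_Q$, where $N_Q$ is the set of words $\gamma$ such that no prefix of $\gamma$ leads the deterministic $A$-automaton from $Q$ to a set meeting $V_\perp$. States not meeting $V_\perp$ are called *live*; there are at most $M:=2^v$ of them. The set $N_Q$ is prefix-closed and regular.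

*Longer tails are safer:* if $\beta\gamma$ satisfies (E) and $\gamma$ is a prefix of $\gamma'\in N_Q$, then $\beta\gamma'$ satisfies (E), because $\nu\gamma'$ being a prefix of $\mu^\omega$ implies the same for $\nu\gamma$.

**Definition (wide).** $Q$ is *wide* if from $Q$, through live states, one can reach a live cycle containing a state with two distinct letters leading to live states.

If $Q$ is wide, $N_Q$ contains an infinite antichain for the prefix order, namely $\{\gamma_0\delta^kb:k\ge0\}$: $\gamma_0$ leads to the state in question, $\delta$ is a cycle word at it, and $b$ is a letter to a live state that differs from the first letter of $\delta$. For $k<k'$ the words $\delta^kb$ and $\delta^{k'}b$ differ at position $k|\delta|+1$.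

If $Q$ is not wide, every state on a reachable live cycle has exactly one live continuation, which stays on the cycle. A word in $N_Q$ of length at least $M$ repeats a state within its first $M$ letters, so it visits a cycle state after fewer than $M$ letters, and from there on it is determined. Let $\mathrm{Ray}_Q$ be the set of infinite words all of whose prefixes are in $N_Q$. It is a computable finite set of words $\gamma\delta^\omega$ with $|\gamma|,|\delta|\le M$, $\delta\ne\varepsilon$, and each word in $N_Q$ of length at least $M$ is a prefix of one of them. Let $\mathrm{Max}_Q$ be the finite computable set of maximal words of $N_Q$ of length less than $M$. A word in $N_Q$ either has an extension of length at least $M$ in $N_Q$, and then is a prefix of a ray; or it has none, and then is a prefix of a word in $\mathrm{Max}_Q$.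

**Lemma 6.** $(\ast)$ holds iff there is an exit word $\beta$ with all prefixes good such that, with $Q=A(\beta)$, one of the following holds:

* (a) $Q$ is wide;
* (b) $Q$ is not wide, and for some $\rho\in\mathrm{Ray}_Q$: $\nu\rho\ne\mu^\omega$ for all linked $\beta=\alpha\mu\nu$;
* (c) $Q$ is not wide, and for some $\gamma\in\mathrm{Max}_Q$, $\beta\gamma$ satisfies (E).

*Proof.* Let $\beta\gamma$ satisfy (E) with $Q$ not wide. If $\gamma$ is a prefix of some $\gamma'\in\mathrm{Max}_Q$, then (c) holds because longer tails are safer. Otherwise $\gamma$ is a prefix of some $\rho\in\mathrm{Ray}_Q$. For linked $\beta=\alpha\mu\nu$, $\nu\gamma$ is not a prefix of $\mu^\omega$, so $\nu\rho\ne\mu^\omega$, and (b) holds.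

Conversely, in case (a), $\beta$ has finitely many linked factorizations, and each forbids only those $\gamma$ for which $\beta\gamma=\alpha\mu\nu\gamma$ is a prefix of the single infinite word $\alpha\mu^\omega$. That word has at most one prefix of the form $\beta\gamma$ with $\gamma$ in the infinite antichain. So some $\gamma$ of the antichain satisfies (E). In case (b), for each of the finitely many linked factorizations a long enough prefix $\gamma$ of $\rho$ makes $\nu\gamma$ no prefix of $\mu^\omega$; take one $\gamma$ long enough for all. In case (c) there is nothing to do. $\square$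

For (1) with $n=2$ the state $Q=\{v\}$ is wide. For (1) with $n=1$: $\beta=1$, $Q=\{v\}$, $\mathrm{Ray}_Q=\{1^\omega\}$, $\mathrm{Max}_Q=\emptyset$, and the linked factorization $\mu=1$ has $\nu\rho=1^\omega=\mu^\omega$. So $(\ast)$ fails. It also fails for the dual instance $y\le f(x)$, $f(v)\le x$, $f(v)\le v$ (with $y$ in the role of $x$ and conversely), where every word is in $S$. This agrees with Section 1. For (3), $Q=\{q\}$ and $\mathrm{Max}_Q=\{\varepsilon\}$, so we are in case (c).

**Deciding (a).** This is reachability in the automaton $d$: the conditions "exit word", "good prefixes" and "$A(\beta)$ wide" depend only on the states passed. A shortest $\beta$ has length at most the number of states.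

**Deciding (b).** The point is that a ray turns the periodicity condition into a regular one. Let $\rho=\gamma\delta^\omega$ and suppose $\xi:=\nu\gamma\delta^\omega=\mu^\omega$. Then $\xi$ has period $|\delta|$ from the start: for every index $t$ and large $k$,
$$\xi_t=\xi_{t+k|\mu|}=\xi_{t+k|\mu|+|\delta|}=\xi_{t+|\delta|}.$$
So $\xi=\eta^\omega$ with $|\eta|=|\delta|$, where $\eta$ is one of at most $|\delta|$ conjugates of $\delta$. Fix $\eta$. For $\mu\ne\varepsilon$ we have $\mu^\omega=\eta^\omega$ iff $\mu\eta^\omega=\eta^\omega$: if $\mu^\omega=\eta^\omega$ then $\mu\eta^\omega=\mu\mu^\omega=\eta^\omega$, and if $\mu\eta^\omega=\eta^\omega$ then $\eta^\omega=\mu^k\eta^\omega$ for all $k$. This holds iff $\mu$ is a prefix of $\eta^\omega$ and deleting the first $|\mu|$ letters of $\eta^\omega$ gives $\eta^\omega$; the latter depends only on $|\mu|$ modulo $|\eta|$. Likewise $\nu\gamma\delta^\omega=\eta^\omega$ iff $\nu$ is a prefix of $\eta^\omega$ and deleting the first $|\nu|$ letters of $\eta^\omega$ gives $\gamma\delta^\omega$, which depends only on $|\nu|$ modulo $|\eta|$.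

So the set $\mathrm{Bad}_\rho$ of words $\beta$ having a linked factorization $\beta=\alpha\mu\nu$ with $\nu\rho=\mu^\omega$ is recognized by this nondeterministic automaton. It guesses $\eta$ at the start and runs $d$ throughout. At a guessed position, the end of $\alpha$, it picks $z\in A(\alpha)$ and starts comparing the input with $\eta^\omega$, storing the position modulo $|\eta|$. At a guessed position at least one letter later, the end of $\mu$, it checks $z\in B(\alpha\mu)$ and that the residue of $|\mu|$ is allowed, and restarts the comparison at residue $0$. At the end it checks that the residue of $|\nu|$ is allowed. It stores $\eta$, a state of $d$, a phase, $z$ and a residue, so it has $2^{O(v)}$ states. For given $Q$ and $\rho$ we ask for an exit word $\beta$ with good prefixes, $A(\beta)=Q$ and $\beta\notin\mathrm{Bad}_\rho$. Complementing by the subset construction, this is decidable, and a shortest such word has length $2^{2^{O(v)}}$.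

**What (c) asks.** For each of the finitely many pairs $(Q,\gamma)$ with $Q$ not wide and $\gamma\in\mathrm{Max}_Q$, take the automaton $d$. Call a state $(A,B)$ good if $A\cap V_\perp=B\cap V_\top=A\cap B=\emptyset$, and put
$$\begin{aligned}F&=\{(Q,B)\text{ good}: B\cap V_f=\emptyset\},\qquad G=\{(A,B)\text{ good}: B\cap V_f\ne\emptyset\},\\ \Lambda&=\{((A,B),(A',B')): A\cap B'\ne\emptyset\}.\end{aligned}$$
Then $F\cap G=\emptyset$, and the condition on $\beta$ in (c) is exactly "admissible" in the following theorem.

## 7. The word theorem, and why border chains are short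

Let $(P,\Delta,s_0)$ be a deterministic finite automaton over $[n]$ with state $d(\alpha)$ after $\alpha$. Let $F,G\subseteq P$ be **disjoint**, $\Lambda\subseteq P\times P$, and $\gamma\in[n]^*$ with $|\gamma|=g$.

**Definition (admissible).** $\beta$ is *admissible* if $d(\beta)\in F$; $d(\alpha)\in G$ for all proper prefixes $\alpha$ of $\beta$; and $(d(\alpha),d(\alpha\mu))\notin\Lambda$ whenever $\beta=\alpha\mu\nu$, $\mu\ne\varepsilon$, and $\nu\gamma$ is a prefix of $\mu\nu\gamma$.

**Theorem C.** Let $T=|P|^{|P|}$. If an admissible word exists, one exists of length $<(g+1)(2T)^{2^{|P|}}$.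

For (3), with $F\ni(\{q\},\{r\})$ and $\gamma=\varepsilon$, the admissible words are $1^i21^j2$ with $i\ne j$, so we cannot hope for a regular language.

**Reversal.** Reading backwards turns the suffix condition into a statement about borders of prefixes. Let $\beta$ be admissible, $m=|\beta|+g$, let $u=u[0]\cdots u[m-1]$ be the reverse of $\beta\gamma$, and $w_p=u[0]\cdots u[p-1]$. For $g\le p\le m$ let $lab(p)=d((\beta\gamma)_{m-p})$. So
$$lab(m)=s_0,\qquad lab(p)=\Delta(lab(p+1),u[p])\quad(g\le p<m).$$

**Definition (borders).** For $0\le p\le m$ let $Bd(p)=\{j:0\le j<p,\ w_j\text{ is a suffix of }w_p\}$. Let $fb(p)=\max Bd(p)$ for $p\ge1$, and $fb(0)=-1$.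

For $u=21121$: $Bd(5)=\{0,2\}$, since $w_2=21$ is a suffix of $w_5$, and $w_1,w_3,w_4$ are not. So $fb(5)=2$.

If $\alpha=(\beta\gamma)_{m-p}$ and $\alpha\mu=(\beta\gamma)_{m-j}$, then $w_j,w_p$ are the reverses of $\nu\gamma,\mu\nu\gamma$. So admissibility reads:

* (A1) $lab(g)\in F$;
* (A2) $lab(p)\in G$ for $g<p\le m$;
* (A3) $(lab(p),lab(j))\notin\Lambda$ whenever $j\in Bd(p)$ and $j\ge g$.

Conversely, any word $u$ of length $m\ge g$ that begins with the reverse of $\gamma$ and whose labels, computed from $lab(m)=s_0$, satisfy (A1)–(A3) yields an admissible word of length $m-g$. Two facts on borders are used throughout.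

* (B1) If $j\in Bd(q)$, then $Bd(q)\cap[0,j)=Bd(j)$. For $i<j$, since $w_j$ is a suffix of $w_q$, $w_i$ is a suffix of $w_q$ iff it is a suffix of $w_j$. In particular, if $s$ is the least element of $Bd(q)\cup\{q\}$ exceeding $j$, then $fb(s)=j$.
* (B2) For $q<m$: $Bd(q+1)=\{0\}\cup\{j+1:j\in Bd(q),\ u[j]=u[q]\}$. For $0\le j<q$, $w_{j+1}$ is a suffix of $w_{q+1}$ iff $w_j$ is a suffix of $w_q$ and $u[j]=u[q]$. Hence $fb(q+1)\le fb(q)+1$.

**Lemma 7.** If $j\in Bd(p)$ and $j\ge g$, then $lab(j)\ne lab(p)$.

*Proof.* The last $j$ letters of $w_p$ form $w_j$. If $lab(j)=lab(p)$, apply $\Delta$ along these equal letters, from the end, $j-g$ times. This gives $lab(g)=lab(p-j+g)$. But $lab(g)\in F$, while $p-j+g>g$ gives $lab(p-j+g)\in G$. This contradicts $F\cap G=\emptyset$. $\square$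

This is where the exit condition enters: $w_j$ leads back to the exit position $g$, and no other position looks like it. So a chain of nested borders of length at least $g$ has pairwise different labels, hence at most $|P|$ members. This bound replaces the missing regularity.

## 8. Levels and copies

**Levels.** We cut $[g,m]$ into at most $|P|$ intervals in which no border relation occurs. Let $p_0=g$ and $p_{k+1}=\min\{p:fb(p)=p_k\}$ while this exists; let $p_K$ be the last one. Since $fb(0)=-1$ and $fb$ grows by at most $1$ per step, the first $p$ with $fb(p)\ge p_k$, if any, has $fb(p)=p_k$. So $fb(p)<p_k$ for all $p<p_{k+1}$, and for all $p\le m$ if $k=K$. As $p_k=fb(p_{k+1})$, (B1) gives $p_i\in Bd(p_k)$ for $i<k$. By Lemma 7, $lab(p_0),\dots,lab(p_K)$ are pairwise distinct. So $N:=K+1\le|P|$. Let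
$$I_k=[p_{k-1},p_k-1]\ (1\le k\le K),\qquad I_N=[p_K,m].$$
These intervals partition $[g,m]$, and
$$s\in I_k\ \Rightarrow\ fb(s)<p_{k-1}. \tag{4}$$

**Copies.** We now describe all occurrences of prefixes $w_s$ with $s\in I_k$. For each $q\in[0,m]$ and each $k$ there is at most one $s\in I_k$ with $w_s$ a suffix of $w_q$ ($s=q$ allowed): if $s<s'$ were two, then $s\in Bd(s')$, so $fb(s')\ge p_{k-1}$, contradicting (4). Denote it by $s_k(q)$ if it exists. Let
$$C_k=\{e\le m:w_{p_{k-1}}\text{ is a suffix of }w_e\},\qquad c_k=|C_k|.$$
For $e\in C_k$ let $q_e$ be the largest $s\in I_k$ such that $e+s-p_{k-1}\le m$ and $w_s$ is a suffix of $w_{e+s-p_{k-1}}$. By truncation the same then holds for all smaller $s\in I_k$. Let $J_e=[e,\,e+q_e-p_{k-1}]$. So $J_e$ is the stretch along which the part $I_k$ of $u$ is copied starting at $e$, and $q_e$ marks where the copy breaks off.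

If $s_k(q)=s$, then $e=q-(s-p_{k-1})\in C_k$, $q_e\ge s$ and $q\in J_e$. Conversely, $q\in J_e$ implies $s_k(q)=q-e+p_{k-1}$. Hence the $J_e$ with $e\in C_k$ are pairwise disjoint. For $e=p_{k-1}$ we have $q_e=\max I_k$. Let $Q_k=\{q_e:e\in C_k\}$ and $n_k=|Q_k|\le c_k$. Finally, $C_N=\{p_K\}$: if $p_K\in Bd(q)$, the least $s\in Bd(q)\cup\{q\}$ exceeding $p_K$ would have $fb(s)=p_K$, which is impossible. So $c_N=n_N=1$.

*Example.* For (3) and $\beta=1^i21^j2$ with $i<j$ we have $g=0$ and $u=21^j21^i$. Here $p_0=0$, $p_1=1$ and $p_2=j+2$ (the first position with $fb=1$), and $K=2$, since $21^j2$ occurs only once. So $I_1=\{0\}$, $I_2=[1,j+1]$ and $I_3=[j+2,m]$. In level $2$, $C_2=\{1,j+2\}$: the prefix $w_1=2$ occurs twice. The copy at $1$ has $q_1=j+1$. The copy at $j+2$ follows $21^j$ only through $i$ letters $1$, so $q_{j+2}=i+1$. A deletion inside $[1,i+1]$, made in both copies, shortens both blocks equally and keeps $i<j$. A deletion inside $[i+2,j+1]$ is made in one copy only and leaves a second block of length at least $i+1$. Only deletions across the mark $i+1$ could produce $i=j$.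 This is the picture behind the next lemma.

## 9. Deleting a factor in all its copies

**Lemma 8.** Let $p<p'$ in $I_k$ satisfy

* (i) $fb(p)=fb(p')$;
* (ii) no $q_e$ with $e\in C_k$ lies in $[p,p'-1]$;
* (iii) with $E=\{e\in C_k:q_e\ge p'\}$, $a_e=e+p-p_{k-1}$ and $a'_e=e+p'-p_{k-1}$: $lab(a_e)=lab(a'_e)$ for all $e\in E$.

Then there is a shorter admissible word.

*Proof.* By (i), $p\ge1$, because $fb(0)=-1$ and $fb(p')\ge0$. We have $p_{k-1}\in E$. The intervals $[a_e,a'_e]\subseteq J_e$ with $e\in E$ are pairwise disjoint. Since $w_{p'}$ is a suffix of $w_{a'_e}$, $u[a_e]\cdots u[a'_e-1]=u[p]\cdots u[p'-1]$. And $a_e\ge p\ge g$, as $e\ge p_{k-1}$.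

**The new word.** Let $u'$ arise from $u$ by deleting the letters with indices in $\bigcup_{e\in E}[a_e,a'_e-1]$, and let $m'$ be its length. We track positions by
$$Ret=[0,m]\setminus\bigcup_{e\in E}\{a_e+1,\dots,a'_e-1\},\qquad \tau:Ret\to[0,m'],\quad \tau(q)=q-\#\{\text{deleted indices}<q\}.$$
The map $\tau$ is monotone and onto, is the identity on $[0,p]$ (all deleted indices are $\ge p$), and satisfies $\tau(q)\le q$ and $\tau(m)=m'$. It identifies exactly the pairs $a_e,a'_e$: if $q<r$ in $Ret$ and $\tau(q)=\tau(r)$, all indices in $[q,r-1]$ are deleted. Then $q=a_e$ for some $e$, as these are the only deleted indices in $Ret$. The index $a'_e$ is not deleted, because the closed intervals are disjoint, so $r\le a'_e$ and hence $r=a'_e$.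

**Observation (O).** If $s\in I_k$, $s\ge p$, and $w_s$ is a suffix of $w_q$, then $q\in J_e$ for $e=q-(s-p_{k-1})$, and $q_e\ge s\ge p$. If moreover $s\le p'$, then $e\in E$ by (ii), and $q=a_e+(s-p)$.

**Step 1: borders of retained positions are retained.** We show that $q\in Ret$ and $j\in Bd(q)$ imply $j\in Ret$. Suppose $a_e<j<a'_e$ and put $s=p+(j-a_e)\in(p,p')$. Since $j\in J_e$, $w_s$ is a suffix of $w_j$, hence of $w_q$. By (O), $q=a_{e''}+(s-p)$ for some $e''\in E$, so $a_{e''}<q<a'_{e''}$, contradicting $q\in Ret$.

**Step 2: the border structure is transported.** With $Bd'$ denoting borders in $u'$, we show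
$$Bd'(\tau(q))=\tau(Bd(q))\quad\text{for all }q\in Ret,$$
by induction on $\tau(q)$. If $\tau(q)=0$, then $q=0$ as $p\ge1$, and both sides are empty. Let $\tau(r)=q'+1$.

*First case: $r$ is no $a'_e$.* If $r-1\notin Ret$ or $u[r-1]$ were deleted, then $r\in(a_e,a'_e]$ for some $e$, so $r=a'_e$ as $r\in Ret$, which is excluded. So $r-1\in Ret$, $\tau(r-1)=q'$ and $u'[q']=u[r-1]$. Let $j\in Bd(r-1)$; by Step 1, $j\in Ret$. If $j=a_e$ with $e\in E$, then $w_p$ is a suffix of $w_j$ and so of $w_{r-1}$, and by (O) $r-1=a_{e''}$ with $e''\in E$. Then $u[r-1]$ would be deleted, a contradiction. So $j$ is no $a_e$, hence $u[j]$ is not deleted, $j+1\in Ret$, $u'[\tau(j)]=u[j]$ and $\tau(j+1)=\tau(j)+1$. By the induction hypothesis $Bd'(q')=\tau(Bd(r-1))$. So (B2) for $u'$ and for $u$ gives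
$$Bd'(q'+1)=\{0\}\cup\{\tau(j)+1:j\in Bd(r-1),\ u[j]=u[r-1]\}=\tau(Bd(r)).$$

*Second case: $r=a'_e$.* We have $\tau(a_e)=\tau(a'_e)$, and $a_e$ is no $a'_{e''}$. So the first case applies to $a_e$, and it suffices to show $\tau(Bd(a'_e))=\tau(Bd(a_e))$. Since $w_p$ is a suffix of $w_{a_e}$ and $w_{p'}$ is a suffix of $w_{a'_e}$, (B1) gives
$$Bd(a_e)=\{j\in Bd(a_e):j\ge p\}\cup Bd(p),\qquad Bd(a'_e)=\{j\in Bd(a'_e):j\ge p'\}\cup Bd(p').$$
By (i) and (B1), $Bd(p)=Bd(p')$: each is $\{fb(p)\}\cup Bd(fb(p))$. If $j\in Bd(a_e)$ and $j\ge p$, then $w_p$ is a suffix of $w_j$, so by (O) $j=a_{e_1}$ with $e_1\in E$. Appending $u[p]\cdots u[p'-1]$ to $w_{a_{e_1}}$ and to $w_{a_e}$ shows $a'_{e_1}\in Bd(a'_e)$. Conversely, if $j\in Bd(a'_e)$ and $j\ge p'$, then $w_{p'}$ is a suffix of $w_j$, so $j=a'_{e_1}$ with $e_1\in E$ by (O), and truncation gives $a_{e_1}\in Bd(a_e)$. As $\tau(a_{e_1})=\tau(a'_{e_1})$, the claim follows.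

**Step 3: the labels are transported, so $u'$ is admissible.** Put $lab'(\tau(q))=lab(q)$ for $q\in Ret$, $q\ge g$. This is well defined by (iii), and defined on all of $[g,m']$ because $\tau$ is onto and $\tau(q)\le q$. We have $lab'(m')=lab(m)=s_0$. For $g\le q'<m'$ take the least $r$ with $\tau(r)=q'+1$. It is no $a'_e$, so as in Step 2 $\tau(r-1)=q'$ and $u'[q']=u[r-1]$, and $r-1\ge q'\ge g$. Hence
$$lab'(q')=lab(r-1)=\Delta(lab(r),u[r-1])=\Delta(lab'(q'+1),u'[q']).$$
So $lab'$ is the labelling of $u'$. All deleted indices are $\ge g$, so $u'$ begins with the reverse of $\gamma$. (A1) holds since $\tau(g)=g$. (A2) holds since $\tau(q)>g$ implies $q>g$. For (A3) let $j'\in Bd'(q')$, $j'\ge g$. By Step 2, $q'=\tau(q)$ and $j'=\tau(j)$ with $j\in Bd(q)$, and $j\ge j'\ge g$. So $(lab'(q'),lab'(j'))=(lab(q),lab(j))\notin\Lambda$. Hence $u'$ yields an admissible word of length $m'-g<m-g$. $\square$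

*Example.* For (3), $i=2$, $j=4$: $u=2\,1111\,2\,11$. The marks in level $2$ are $q_1=5$ and $q_6=3$. Take $p=1$, $p'=2$. Then $fb(1)=fb(2)=0$; no mark lies in $[1,1]$; $E=\{1,6\}$; $lab(1)=lab(2)=(\{p\},\{t\})$ and $lab(6)=lab(7)=(\{x'\},\{y\})$. Deleting $u[1]$ and $u[6]$ gives $2\,111\,2\,1$, the reverse of $1\,2\,111\,2$, with $i=1$ and $j=3$.

## 10. Counting in a shortest admissible word

Let now $\beta$ be an admissible word of minimal length. Lemma 8 is then never applicable, and this bounds everything.

**Lemma 9.** For all $k$ and all $w$: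
$$\#\{s\in I_k:fb(s)=w\}\le n_kT, \tag{5}$$
$$c_k\le1+T\sum_{l>k}n_lc_l, \tag{6}$$
$$m-g+1\le(g+1)\,T\sum_{l=1}^{N}n_lc_l. \tag{7}$$

*Proof.*

**Step 1: (5), a pigeonhole argument on label vectors.** The number of copies is not bounded yet, so the number of label vectors over the copies could be huge. But the copies read the same letters. Divide $I_k$ into classes: $s,s'$ are in the same class iff $\{e\in C_k:q_e\ge s\}=\{e\in C_k:q_e\ge s'\}$. Since $\max I_k\in Q_k$, there are at most $n_k$ classes, each an interval with a maximum $s^*\in Q_k$. Two elements $p<p'$ of one class satisfy (ii) of Lemma 8, and $E$ in (iii) is the common set of the class. For $s$ in a class with set $E$, the vector $(lab(e+s-p_{k-1}))_{e\in E}$ is obtained from the vector at $s^*$ by applying to every entry *the same* map $P\to P$, namely the one that reads $u[s^*-1],\dots,u[s]$. So at most $T=|P|^{|P|}$ vectors occur in a class. If (5) failed, two positions would have equal $fb$, equal class and equal vector, and Lemma 8 would contradict minimality.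

**Step 2: (6), following a copy to the next border.** Let $q\in C_k$, $q\ne p_{k-1}$, and let $s$ be the least element of $Bd(q)\cup\{q\}$ exceeding $p_{k-1}$. By (B1), $fb(s)=p_{k-1}$. If $s\in I_l$, then $p_{k-1}<p_{l-1}$ by (4), so $l>k$. For each $l$ there are at most $n_lT$ such $s$ by (5). Given $s\in I_l$, we have $s_l(q)=s$, so $q-(s-p_{l-1})\in C_l$, and there are at most $c_l$ such $q$.

**Step 3: (7), the same for all positions.** For $q\in[g,m]$ let $s$ be the least element of $Bd(q)\cup\{q\}$ with $s\ge g$. By (B1), $fb(s)\in\{-1,0,\dots,g-1\}$, which are $g+1$ values. For each value and each $l$ there are at most $n_lT$ such $s\in I_l$, and each $s$ belongs to at most $c_l$ positions $q$. $\square$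

*Proof of Theorem C.* Use $n_l\le c_l$. Let $a_0=1$ and $a_i=1+T\sum_{j<i}a_j^2$. By (6) and $c_N=1$, induction gives $c_k\le a_{N-k}$. Since $a_{i+1}=a_i+Ta_i^2\le2Ta_i^2$, we get $a_i\le(2T)^{2^i-1}$. By (7),
$$m-g+1\le(g+1)T\sum_{j<N}a_j^2=(g+1)(a_N-1).$$
So $|\beta|=m-g<(g+1)a_N\le(g+1)(2T)^{2^N-1}$, and $N\le|P|$. $\square$

## 11. Proof of Theorem A

The last two sentences of Theorem A were proved in Section 4. For decidability over infinite trees, flatten $\varphi$ and test for a clash; if there is one, $\varphi$ is unsatisfiable and entailment holds. Otherwise decide $(\ast)$ for $(\varphi,x,y)$ and for $(\varphi^d,y,x)$ by Lemma 6. Cases (a) and (b) were decided in Section 6. Case (c) is decided by testing, for each non-wide $Q$ and each $\gamma\in\mathrm{Max}_Q$, all words up to the bound of Theorem C. The answer over regular trees is the same. Over finite trees, first test by Lemma 2(ii) whether $\varphi$ has a finite solution. If not, entailment holds trivially; if so, the answer equals the infinite-tree answer. $\square$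

In particular, NSSE over $\{\perp,f,\top\}$ with $f$ of arity $n\ge2$ is decidable in all variants.

## 12. Fewer marks: doubly exponential witnesses

In Theorem C we bounded the number $n_k$ of marks by the number $c_k$ of copies, which squares at each level. A direct recursion for $n_k$ is better.

**Theorem C′.** If an admissible word exists, one exists of length $<(g+1)(12T)^{|P|^2}$.

*Proof.* Keep the notation, with $\beta$ minimal.

**Step 1: count the runs on which $fb$ climbs inside a level.** For $k<l$ consider the $y\in I_l$ with $fb(y)\in I_k$. Group them into maximal *pieces* of level $k$ in $I_l$: runs of consecutive such $y\in I_l$ along which $fb$ increases by exactly $1$ per step. Let $D(k,l)$ be the number of pieces. Let $y$ be the start of a piece with $y\ne p_{l-1}$ and $fb(y)\ne p_{k-1}$. Then $y-1\in I_l$, and by truncation $fb(y)-1\in I_k\cap Bd(y-1)$. As $y$ is a start, $fb(y-1)\ne fb(y)-1$, so $fb(y-1)>fb(y)-1$. Let $fb(y-1)\in I_{l''}$. By the uniqueness of $s_k(y-1)$, $l''>k$, and by (4), $l''<l$. So $y-1$ is the end of a level-$l''$ piece in $I_l$, because $fb(y)\notin I_{l''}$.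 The excluded starts are $y=p_{l-1}$ and, by (5), at most $n_lT$ starts with $fb(y)=p_{k-1}$. Hence
$$D(k,l)\le1+n_lT+\sum_{k<l''<l}D(l'',l),\qquad\text{and by induction}\qquad D(k,l)\le2^{l-k-1}(n_lT+1). \tag{8}$$
The induction, downward in $k$, uses $1+\sum_{k<l''<l}2^{l-l''-1}=2^{l-k-1}$.

**Step 2: every mark comes from a higher level.** We show
$$n_k\le2+\sum_{l>k}\bigl(n_l+D(k,l)\bigr). \tag{9}$$
Let $q_e\in Q_k$ with $q_e<\max I_k$; this omits one value. Then $e\ne p_{k-1}$. Let $q=e+q_e-p_{k-1}>q_e$, so $q_e=s_k(q)\in Bd(q)$. By maximality of $q_e$ and $q_e+1\in I_k$, either $q=m$, and then $q_e=s_k(m)$ is one value, or $u[q]\ne u[q_e]$. In the latter case let $q_e=z_0<z_1<\dots<z_r=q$ be the elements of $Bd(q)\cup\{q\}$ that are $\ge q_e$, so $fb(z_{i+1})=z_i$. Let $i\ge1$ be minimal with $u[z_i]\ne u[z_0]$; it exists because $z_r=q$.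

*If $i=1$:* let $z_1\in I_l$. Since $fb(z_1)=q_e\ge p_{k-1}$, (4) gives $l>k$. We have $fb(z_1)\in I_k$, and $fb(z_1+1)\ne q_e+1$ by (B2), because $u[q_e]\ne u[z_1]$. So $z_1$ is the end of a level-$k$ piece in $I_l$, and $q_e=fb(z_1)$ is determined by this piece. This gives at most $\sum_{l>k}D(k,l)$ values.

*If $i\ge2$:* let $y'=z_{i-1}\in I_{l''}$. Since $fb(y')=z_{i-2}\ge z_0\ge p_{k-1}$, (4) gives $l''>k$. As $w_{y'}$ is a suffix of $w_{z_i}$, $e''=z_i-(y'-p_{l''-1})\in C_{l''}$ and $q_{e''}\ge y'$. If $q_{e''}>y'$, then $w_{y'+1}$ would be a suffix of $w_{z_i+1}$, so $u[y']=u[z_i]$, contradicting $u[y']=u[z_0]\ne u[z_i]$. So $y'=q_{e''}\in Q_{l''}$, and $q_e=s_k(y')$ is determined by $y'$. This gives at most $\sum_{l''>k}n_{l''}$ values.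

Adding up, (9) follows.

**Step 3: solve the recursion for $n_k$.** Let $X=4(T+2)\le12T$, so $X\ge12$. We claim
$$n_k\le X^{N-k}. \tag{10}$$
This is true for $k=N$. Let $h=N-k\ge1$. By (9), (8), $n_lT+1\le n_l(T+1)$, the induction hypothesis with $l=k+t$, and $1+2^{t-1}(T+1)\le2^{t-1}(T+2)$,
$$n_k\le2+\sum_{t=1}^{h}X^{h-t}\bigl(1+2^{t-1}(T+1)\bigr)\le2+X^h\,\frac{T+2}2\sum_{t\ge1}\Bigl(\frac2X\Bigr)^t=2+X^h\,\frac{T+2}{X-2}.$$
Here $2\le X^h/6$, and $\frac{T+2}{X-2}=\frac{T+2}{4T+6}\le\frac13$ because $3T+6\le4T+6$. So $n_k\le X^h/6+X^h/3\le X^h$.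

**Step 4: bound the length.** With $Z=TX^{N-1}$, (6) and (10) give $c_k\le1+Z\sum_{l>k}c_l$ with $c_N=1$, so $c_k\le(1+Z)^{N-k}$ by induction. By (7),
$$m-g+1\le(g+1)Z\sum_{l=1}^{N}(1+Z)^{N-l}=(g+1)\bigl((1+Z)^N-1\bigr)<(g+1)(1+Z)^N\le(g+1)X^{N^2},$$
since $1+TX^{N-1}\le X^N$. Finally $X\le12T$ and $N\le|P|$. $\square$

*Proof of Theorem B.* In case (c) of Lemma 6 we have $|P|\le4^v$ and $g<2^v$, so $T\le2^{2v4^v}$, and Theorem C′ bounds a shortest $\beta$ by $2^{2^{O(v)}}$. For (b) the bound $2^{2^{O(v)}}$ was noted in Section 6, and for (a) a shortest $\beta$ has length at most $|P|$.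

A nondeterministic machine for non-entailment works as follows. It rejects if $\varphi$ has a clash or, over finite trees, a tight cycle; these tests are polynomial. It guesses which of the two instances of $(\ast)$ to use, guesses $\beta$, computes $A(\alpha),B(\alpha)$ for all prefixes $\alpha$, and checks that $\beta$ is an exit word with good prefixes. It decides whether $Q=A(\beta)$ is wide by graph search on at most $2^v$ live states. If $Q$ is wide, it accepts. If not, it guesses $\rho=\gamma\delta^\omega\in\mathrm{Ray}_Q$ or $\gamma\in\mathrm{Max}_Q$, checks this by running the $A$-automaton, and inspects all linked factorizations $\beta=\alpha\mu\nu$. For (c) it tests whether $\nu\gamma$ is a prefix of $\mu\nu\gamma$. For (b) it tests whether $\nu\rho=\mu^\omega$ by comparing the first $|\nu\gamma|+|\delta||\mu|$ letters; this suffices, because from index $|\nu\gamma|$ on both words have period $|\delta||\mu|$. It accepts if no linked factorization passes the test. All of this takes time polynomial in $|\beta|$, $2^v$ and the input size. By Lemma 6 and Section 4 the machine is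 correct for finite, regular and infinite trees and for all $n\ge1$. So non-entailment is in N2EXPTIME, that is, NSSE is in co-N2EXPTIME. $\square$
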